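\title{A minimal pair of low sets in the $K$-degrees}

\begin{abstract}
For infinite binary sequences, write $X\le_K Y$ if the prefix-free Kolmogorov complexity of the first $n$ bits of $X$ exceeds that of the first $n$ bits of $Y$ by at most a constant. We show that two $\Delta^0_2$ sets, in fact two low sets, can form a minimal pair in the resulting degree structure. One member is a sparse coding $A_R$ of a low Martin-L\"of random set $R$; its initial segments have trivial complexity at infinitely many lengths determined by $R$. The other is a 1-generic set $B$ whose complexity exceeds the trivial bound by at most a computable function of the inverse of the settling time of the halting problem. The same $B$ works for every low random $R$.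
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ denote prefix-free Kolmogorov complexity: $K(\sigma)$ is the length of a shortest self-delimiting program that prints the string $\sigma$. (Section~\ref{sec:background} recalls this and all other standard notions.) We identify sets $X\subseteq\mathbb N$ with infinite binary sequences and write $X\upharpoonright n$ for the first $n$ bits of $X$. Put $X\le_K Y$ if there is a constant $c$ with
\[
K(X\upharpoonright n)\le K(Y\upharpoonright n)+c\quad\text{for all } n.
\]
This is a preorder. Its equivalence classes, partially ordered by $\le_K$, are the \emph{$K$-degrees}. They compare sequences by the amount of information in their initial segments, length by length.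

A string determines its length, so $K(n)\le K(X\upharpoonright n)+O(1)$ for every $X$. We therefore measure $X$ by its \emph{excess}
\[
\mathrm{ex}_X(n)=K(X\upharpoonright n)-K(n),
\]
which is bounded below, and $X\le_K Y$ says that $\mathrm{ex}_X\le\mathrm{ex}_Y+O(1)$. Computable sets have bounded excess. Hence there is a least $K$-degree $\mathbf 0$, the degree of the computable sets, and it consists exactly of the sets of bounded excess, the \emph{$K$-trivial} sets. At the other end, a random set $R$ satisfies $K(R\upharpoonright n)\ge n-O(1)$, and so $\mathrm{ex}_R(n)\ge n/2-O(1)$.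

Two nonzero $K$-degrees $\mathbf a,\mathbf b$ form a \emph{minimal pair} if $\mathbf 0$ is the only degree $\mathbf c$ with $\mathbf c\le\mathbf a$ and $\mathbf c\le\mathbf b$; two sets form a minimal pair if their degrees do. In other words, both excess functions are unbounded, but no unbounded excess function fits below their minimum. Two observations show how narrow the room is.

\emph{A set that is not $K$-trivial has unbounded excess on every infinite computable set of lengths.} Let $h(0)<h(1)<\cdots$ be computable and let $\mathrm{ex}_X(h(n))$ be bounded. As $h(n)\ge n$ and the numbers $n$ and $h(n)$ determine each other, $K(X\upharpoonright n)\le K(X\upharpoonright h(n))+O(1)\le K(h(n))+O(1)\le K(n)+O(1)$.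

\emph{If $\mathrm{ex}_X,\mathrm{ex}_Y\ge h-O(1)$ for a computable, nondecreasing, unbounded $h$, then $X$ and $Y$ do not form a minimal pair.} Take computable positions $p_0<p_1<\cdots$ with $h(p_i)\ge 2(i+1)$ and a random set $R$, and let $C(p_i)=R(i)$, with all other bits of $C$ equal to $0$. If $p_{i-1}<n\le p_i$, then $n$ and $R\upharpoonright i$ determine $C\upharpoonright n$, so $\mathrm{ex}_C(n)\le 2i+O(1)\le h(n)+O(1)$, and $C$ lies below both sets. But $K(C\upharpoonright p_L)\ge K(R\upharpoonright L)-O(1)\ge L-O(1)$ while $K(p_L)\le 2\log(L+1)+O(1)$, so $C$ is not $K$-trivial. In particular, two random sets never form a minimal pair.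

So the members of a minimal pair must have low complexity often, at places that no algorithm can find, and one asks how much computational power such sets need. The following is known. Minimal pairs exist in the $K$-degrees. There are none among the $K$-degrees of computably enumerable (c.e.)\ sets, or of c.e.\ reals. There is a $\Sigma^0_2$ set whose degree is nonzero and forms a minimal pair with every nonzero c.e.\ degree. Question~9 of \cite{source} asks about the class in between:
\begin{quote}
Is there a pair of $\Delta^0_2$ sets which form a minimal pair in the $K$-degrees?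
\end{quote}
A $\Delta^0_2$ set has a computable approximation, as a c.e.\ set does; the only difference is that the approximation may withdraw an element. One might therefore guess that the obstruction for c.e.\ sets persists. It does not.

\begin{theorem}\label{thm:main}
There are low sets, hence $\Delta^0_2$ sets, $A$ and $B$ that form a minimal pair in the $K$-degrees.
\end{theorem}

The two sets are close to $K$-trivial in two incompatible ways. The first has bounded excess at a sparse sequence of lengths. For a string $\sigma$ let $m(\sigma)$ be the number with binary expansion $1\sigma$, so that $2^{|\sigma|}\le m(\sigma)<2^{|\sigma|+1}$, and for a set $R$ put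
\[
A_R=\{m(R\upharpoonright L):L\in\mathbb N\}.
\]
The second has very slowly growing excess at all lengths. Fix a computable enumeration $\emptyset'_0\subseteq\emptyset'_1\subseteq\cdots$ of the halting problem $\emptyset'$ by finite sets. Let $W(k)$ be the least $s$ with $\emptyset'_s\upharpoonright k=\emptyset'\upharpoonright k$. This \emph{settling time} is $\emptyset'$-computable, nondecreasing, and unbounded because $\emptyset'$ is infinite; also $W(0)=0$. Its inverse $F(n)=\max\{k:W(k)\le n\}$ is nondecreasing, unbounded and $\Delta^0_2$, and since $W$ is nondecreasing,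
\begin{equation}\label{eq:FW}
F(n)<k\iff n<W(k).
\end{equation}

\begin{definition}\label{def:slow}
A set $X$ is \emph{slow} if there is a computable nondecreasing function $\rho:\mathbb N\to\mathbb N$ such that $K(X\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ for all $n$.
\end{definition}

\begin{theorem}\label{thm:A}
Let $R$ be a low Martin-L\"of random set. Then $A_R$ is low and not $K$-trivial, and every slow set $C\le_K A_R$ is $K$-trivial.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a low, 1-generic set $B$ that is slow and not $K$-trivial.
\end{theorem}

\begin{corollary}\label{cor:pair}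
Let $R$ be a low Martin-L\"of random set. Then $A_R$ forms a minimal pair with every slow set $X$ that is not $K$-trivial. In particular, the single set $B$ of Theorem~\ref{thm:B} forms a minimal pair with $A_R$ for every low Martin-L\"of random $R$.
\end{corollary}

\begin{proof}
Both $A_R$ and $X$ have nonzero degree. If $C\le_K A_R$ and $C\le_K X$, then $C$ is slow, with the same $\rho$ as $X$, and so $C$ is $K$-trivial by Theorem~\ref{thm:A}.
\end{proof}

Low random sets exist (Section~\ref{sec:background}), so Theorem~\ref{thm:main} follows. Theorem~\ref{thm:B} is a finite extension argument (Section~\ref{sec:B}). Section~\ref{sec:A} proves the simplest instance of Theorem~\ref{thm:A}, that $A_R$ itself is not slow, and derives from it the plan that Sections~\ref{sec:oracle}--\ref{sec:cone} carry out.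

\section{Background}\label{sec:background}

\subsection*{Computability}
We write $|\sigma|$ for the length of a string, $\{0,1\}^n$ for the set of strings of length $n$, $\sigma\preceq\tau$ for ``$\sigma$ is a prefix of $\tau$'', $[\sigma]$ for the set of infinite sequences extending $\sigma$, and $\mu$ for the uniform measure, $\mu([\sigma])=2^{-|\sigma|}$. Logarithms are to base $2$. The join $X\oplus Y$ has $X$ on its even and $Y$ on its odd bits, $\le_T$ is Turing reducibility, and $X'$ is the halting problem relative to $X$. A set $X$ is $\Delta^0_2$ if and only if $X\le_T\emptyset'$. It is \emph{low} if $X'\equiv_T\emptyset'$; then $X\le_T X'\le_T\emptyset'$.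

A \emph{tree} is a set of strings closed under prefixes, and a \emph{$\Pi^0_1(X)$ class} is the set of infinite paths of an $X$-computable tree; for $X=\emptyset$ we say $\Pi^0_1$ class. If $X$ can list conditions on $Y$, each depending on a finite prefix of $Y$ whose length $X$ computes, and can decide each condition from that prefix, then the sequences $Y$ that satisfy all conditions form a $\Pi^0_1(X)$ class: keep $\sigma$ in the tree unless it already violates one of the first $|\sigma|$ conditions. By the \emph{low basis theorem} (Jockusch--Soare), every nonempty $\Pi^0_1$ class has a low member.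

\begin{lemma}\label{lem:finite}
Every member of a finite $\Pi^0_1(X)$ class is $X$-computable.
\end{lemma}

\begin{proof}
Let $Y$ be a path of the $X$-computable tree $T$, and fix $\sigma\preceq Y$ that no other path extends. If $\sigma\preceq\tau\preceq Y$, then one of $\tau0,\tau1$ lies on no path, so by K\"onig's lemma there is a length at which it has no extension in $T$. The oracle $X$ finds such a length by search, and the other string is the next prefix of $Y$.
\end{proof}

A set $B$ is \emph{1-generic} if for every c.e.\ set $S$ of strings some prefix of $B$ lies in $S$ or has no extension in $S$. Such a set satisfies $B'\equiv_T B\oplus\emptyset'$ (Jockusch).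

\subsection*{Complexity}
Fix a universal oracle prefix-free machine $U$: for each oracle $X$ no program in the domain of $U^X$ is a proper prefix of another, and $U$ simulates every such machine at the cost of a constant number of extra bits. Let $K^X(\sigma)$ be the least length of a program $q$ with $U^X(q)=\sigma$, and $K=K^\emptyset$. Numbers and tuples are identified with strings by fixed computable bijections. Let $K^X_s(\sigma)$ be the least length of a program $q$ with $|q|\le s$ such that $U^X(q)$ outputs $\sigma$ within $s$ steps ($\infty$ if there is none). It is computable from $X\upharpoonright s$, with the convention that $s$ steps query only positions below $s$; it is nonincreasing in $s$; and it equals $K^X(\sigma)$ for large $s$. Hence $K\le_T\emptyset'$. We use freely that $\sum_\sigma2^{-K^X(\sigma)}\le1$, that $K^X(h(\sigma))\le K^X(\sigma)+O(1)$ for partial computable $h$, that $K(\sigma,\tau)\le K(\sigma)+K(\tau)+O(1)$, and that $K(\sigma)\le2|\sigma|+O(1)$, whence $K(n)\le2\log(n+1)+O(1)$. Constants $O(1)$ may depend on the fixed infinite sequences but not on lengths, numbers or strings.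

Reals $w(x)\ge0$ are \emph{uniformly left-c.e.\ in $X$} if $X$ computes, from $x$, a nondecreasing sequence of rationals with limit $w(x)$. We use the \emph{Kraft--Chaitin theorem} in this form: if the $w(x)$ are uniformly left-c.e.\ in $X$ and $\sum_xw(x)<\infty$, then $K^X(x)\le-\log w(x)+O(1)$. It yields Chaitin's \emph{counting theorem}: there is a constant $c_1$ with
\begin{equation}\label{eq:count}
|\{\sigma\in\{0,1\}^n:K(\sigma)\le K(n)+j\}|\le2^{j+c_1}\quad\text{for all }n,j.
\end{equation}
Indeed, the weights $\sum_{|\sigma|=n}2^{-K(\sigma)}$ are at most $2^{c_1-K(n)}$ for some $c_1$, and each string counted in \eqref{eq:count} contributes at least $2^{-K(n)-j}$ to the $n$th weight.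

\subsection*{Randomness}
A $\Sigma^0_1(X)$ set is a union of cylinders $[\sigma]$ over a set of strings c.e.\ in $X$. An \emph{$X$-test} is a uniform sequence $(\mathcal G_i)$ of $\Sigma^0_1(X)$ sets with $\mu(\mathcal G_i)\le2^{-i}$, and $Y$ is \emph{$X$-random} if $Y\notin\bigcap_i\mathcal G_i$ for every $X$-test. \emph{Random} means $\emptyset$-random, that is, Martin-L\"of random. If $Y$ is $X$-random, then $Y\not\le_T X$, and $Y$ is $C$-random for every $C\le_TX$. The sets
\[
\mathcal U^X_i=\{Y:\exists n\;K^X(Y\upharpoonright n)<n-i\}
\]
form an $X$-test, since $\mu(\mathcal U^X_i)\le2^{-i}\sum_\sigma2^{-K^X(\sigma)}$, and this test is universal: $Y$ is $X$-random if and only if $Y\notin\mathcal U_i^X$ for some $i$. So $R$ is random if and only if $K(R\upharpoonright n)\ge n-O(1)$. The complement of $\mathcal U_1^\emptyset$ is a nonempty $\Pi^0_1$ class of random sets, so low random sets exist by the low basis theorem. We also need three theorems.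
\begin{itemize}
\item \emph{Van Lambalgen's theorem}, relativized: $R\oplus S$ is $Z$-random if and only if $R$ is $Z$-random and $S$ is $(Z\oplus R)$-random.
\item \emph{Chaitin's theorem}, relativized: the halting probability $\Omega^R=\sum\{2^{-|q|}:U^R(q)\text{ halts}\}$, identified with its binary expansion, is $R$-random and left-c.e.\ in $R$, and $R\oplus\Omega^R\equiv_TR'$.
\item The theorem of Hirschfeldt, Nies and Stephan \cite{HNS}: if $C\le_TY$ and $Y$ is $C$-random, then $C$ is $K$-trivial.
\end{itemize}

\section{A slow set that is not $K$-trivial}\label{sec:B}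

To avoid being $K$-trivial, $B$ must show excess greater than $k$ at some length, for each $k$. By the counting theorem this costs about $k$ well-chosen bits. To be slow, $B$ must postpone these bits to positions beyond $W(k)$, and it can do so by writing $W(k)$ zeros. The padding is cheap: $W(k)$ is huge, but it is the stage at which some $e<k$ enters $\emptyset'$, so $O(\log k)$ bits describe it. Genericity is added only to make $B$ low; a $\Delta^0_2$ example does not need it.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $(S_k)$ be an effective list of the c.e.\ sets of strings. We define strings $\beta_0\preceq\beta_1\preceq\cdots$, starting with the empty string $\beta_0$. Given $\beta_k$, let $\delta_k=\beta_k0^{W(k)}$. If some string $\tau\succeq\delta_k$ lies in $S_k$, let $\tau_k$ be the first such string enumerated; otherwise let $\tau_k=\delta_k$. Let $n=|\tau_k|+k+c_1+1$. The string $\tau_k$ has $2^{k+c_1+1}$ extensions of length $n$, and by \eqref{eq:count} at most $2^{k+c_1}$ of them satisfy $K(\sigma)\le K(n)+k$. Let $y_k$ be the lexicographically least string of length $k+c_1+1$ with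
\begin{equation}\label{eq:Bnontrivial}
K(\tau_ky_k)>K(|\tau_ky_k|)+k,
\end{equation}
put $\beta_{k+1}=\tau_ky_k$, and let $B$ be the sequence extending all $\beta_k$.

\emph{$B$ is low, 1-generic and not $K$-trivial.} By \eqref{eq:Bnontrivial} the excess of $B$ is unbounded. For each $k$ the prefix $\tau_k$ of $B$ lies in $S_k$ or has no extension in $S_k$, so $B$ is 1-generic. The oracle $\emptyset'$ computes $W$ and $K$ and decides whether $\delta_k$ has an extension in $S_k$, so $B\le_T\emptyset'$. Hence $B'\equiv_TB\oplus\emptyset'\equiv_T\emptyset'$.

\emph{The strings $\beta_k$ are simple.} The number $W(k)$ is $0$ or the least $s$ with $e\in\emptyset'_s$ for some $e<k$. So the pair $(k,W(k))$ is computed from $k$, one bit and possibly $e$, and $K(k,W(k))\le4\log(k+2)+O(1)$. From $\beta_k$ and $(k,W(k))$ we compute $\delta_k$; from one more bit, which tells whether $\delta_k$ has an extension in $S_k$, we compute $\tau_k$ by enumerating $S_k$; and $y_k$ costs $2(k+c_1+1)+O(1)$ bits. Thus $K(\beta_{k+1})\le K(\beta_k)+a(k+1)$ for a constant $a$, and summing gives $K(\beta_k)\le b(k+1)^2$ for a constant $b\in\mathbb N$.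

\emph{$B$ is slow.} Let $x\in\mathbb N$ and $k=F(x)+1$. By \eqref{eq:FW}, $x<W(k)\le|\delta_k|$, so $B\upharpoonright x$ is the prefix of length $x$ of $\beta_k000\cdots$. Therefore
\[
K(B\upharpoonright x)\le K(x)+K(\beta_k)+O(1)\le K(x)+b(F(x)+2)^2+O(1),
\]
and $\rho(t)=b(t+2)^2$ witnesses slowness.
\end{proof}

\section{The set $A_R$ and the escape argument}\label{sec:A}

Let $R$ be random, $A=A_R$ and $n_L=m(R\upharpoonright L)$. Then $n_0=1$, $n_{L+1}=2n_L+R(L)$, and $n_L$ is the only element of $A$ in $[2^L,2^{L+1})$. If $R=0110\cdots$, then $A=\{1,2,5,11,22,\dots\}$. The segment $A\upharpoonright11=01100100000$ carries no information beyond its length: deleting the last binary digit of $11=(1011)_2$ repeatedly gives $5,2,1$. The segment $A\upharpoonright16=0110010000010000$ has a simple length but displays the element $11$, hence three bits of $R$. So the excess of $A$ oscillates.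

\begin{lemma}\label{lem:A}
Let $R$ be random. Then $A\equiv_TR$, and there are constants $c_2,c_3\in\mathbb N$ such that for all $L$
\[
\mathrm{ex}_A(n_L)\le c_2\qquad\text{and}\qquad\mathrm{ex}_A(2^{L+1})\ge L-2\log(L+1)-c_3 .
\]
In particular, $A$ is not $K$-trivial, and $A$ is low if $R$ is.
\end{lemma}

\begin{proof}
A number $x\ge1$ with binary expansion $1\sigma$ is in $A$ if and only if $\sigma\preceq R$, and the element of $A$ in $[2^L,2^{L+1})$ gives $R\upharpoonright L$; so $A\equiv_TR$. From $n_L$ we compute $R\upharpoonright L$, hence $A\cap[0,n_L)=\{m(R\upharpoonright i):i<L\}$, hence $A\upharpoonright n_L$; this gives $c_2$. The largest element of $A$ below $2^{L+1}$ is $n_L$, so $K(A\upharpoonright2^{L+1})\ge K(R\upharpoonright L)-O(1)\ge L-O(1)$, while $K(2^{L+1})\le K(L)+O(1)\le2\log(L+1)+O(1)$.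
\end{proof}

The next lemma is the only place where slowness is used. It says that an oracle that can locate large excess of a slow set must compute $\emptyset'$.

\begin{lemma}[Escape]\label{lem:escape}
Let $Q$ be a set with $\emptyset'\not\le_TQ$, let $C$ be a set, and let $f\le_TQ$ be a total function such that for every $r$ there is $y\le f(r)$ with $\mathrm{ex}_C(y)>r$. Then $C$ is not slow.
\end{lemma}

\begin{proof}
Let $\rho$ be computable and nondecreasing, and put $g(k)=f(\rho(k)+k)$, so $g\le_TQ$. If $g(k)\ge W(k)$ held for all $k\ge k_0$, then for $x\ge k_0$ we would have $x\in\emptyset'$ if and only if $x\in\emptyset'_{g(x+1)}$, and so $\emptyset'\le_TQ$. Hence $g(k)<W(k)$ for infinitely many $k$. For such $k$ take $y\le g(k)$ with $\mathrm{ex}_C(y)>\rho(k)+k$. As $y<W(k)$, \eqref{eq:FW} gives $F(y)<k$, so $\mathrm{ex}_C(y)>\rho(F(y))+k$. Since $k$ can be arbitrarily large, $\mathrm{ex}_C(n)-\rho(F(n))$ is unbounded.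
\end{proof}

\begin{example}\label{ex:A}
Take $C=A$ and $Q=\emptyset$. Given $r$, compute the least $L$ with $2^{L}>2^{r+c_3}(L+1)^2$ and let $f(r)=2^{L+1}$. Lemma~\ref{lem:A} gives $\mathrm{ex}_A(f(r))>r$. So $A$ is not slow, and $A\not\le_KB$. The excess of $A$ appears at computable places, while that of $B$ is, infinitely often, still small at those places.
\end{example}

Theorem~\ref{thm:A} asks for the same conclusion for an arbitrary $C\le_KA$ that is not $K$-trivial. All we know about $C$ is that, for some $e$,
\begin{equation}\label{eq:onlyinfo}
K(C\upharpoonright n_L)\le K(n_L)+e\quad\text{for all }L.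
\end{equation}
We look for an oracle $Q\not\ge_T\emptyset'$ that computes $C$ and recognizes lengths at which $C$ has large excess. By the counting theorem only finitely many sequences satisfy \eqref{eq:onlyinfo}, so Lemma~\ref{lem:finite} makes $C$ computable from any oracle that recognizes failures of \eqref{eq:onlyinfo}. Both tasks thus come down to recognizing, for strings $\sigma$, an inequality $K(\sigma)>K(|\sigma|)+r$. The oracle $R\oplus\emptyset'$ can do this but is useless in Lemma~\ref{lem:escape}. Now the right side is approximated in the useful direction for free, since $K_s(|\sigma|)\ge K(|\sigma|)$. For the left side a lower bound $\kappa\le K$ suffices: seeing $\kappa(\sigma)>K_s(|\sigma|)+r$ at some stage $s$ certifies the inequality. So we take an oracle $Z$ that computes such a $\kappa$ and put $Q=Z\oplus R$. Three things must then be secured: $Q$ must not compute $\emptyset'$ (Section~\ref{sec:oracle}); the counting theorem must survive the passage from $K$ to $\kappa$ at infinitely many of the lengths $n_L$ (Section~\ref{sec:tight}); and $\kappa$ must not be so small that it misses the excess of $C$ (Section~\ref{sec:cone}).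 One choice of $Z$ does all three.

\section{An incomplete oracle that bounds $K$ from below}\label{sec:oracle}

From now on $R$ is a fixed low random set. The bound $\kappa=0$ is computable but supports no counting. What the proof of \eqref{eq:count} uses about $K$ is that $\sum_\sigma2^{-K(\sigma)}\le1$, so we keep this property. Let $\mathcal P$ be the class of functions $\kappa$ from strings to $\mathbb N$ such that
\[
\kappa(\sigma)\le K_s(\sigma)\text{ for all }\sigma,s,\qquad\text{and}\qquad\sum_\sigma2^{-\kappa(\sigma)}\le1 .
\]
Then $K\in\mathcal P$, and $\kappa\le K$ for all $\kappa\in\mathcal P$. We code members of $\mathcal P$ by binary sequences. Fix $c$ with $K(\sigma)\le2|\sigma|+c$, assign to the strings, in a computable order, consecutive blocks of $2|\sigma|+c+1$ bits, and let the block of $\sigma$ contain a single $1$, at position $\kappa(\sigma)$. That each block contains exactly one $1$, that $\kappa(\sigma)\le K_s(\sigma)$, and that each finite partial sum is at most $1$ are decidable conditions on finite prefixes. So the codes form a nonempty $\Pi^0_1$ class.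

We want a member that is computationally weak even when joined with $R$. We obtain weakness by choosing a member relative to which a suitable sequence stays random.

\begin{lemma}\label{lem:basis}
If $P$ is a nonempty $\Pi^0_1$ class and $Y$ is random, then $Y$ is $Z$-random for some $Z\in P$.
\end{lemma}

\begin{proof}
Let $P$ be the set of paths of the computable tree $T$, and let $\mathcal V_i=\bigcap_{Z\in P}\mathcal U_i^Z$. Since $P\ne\emptyset$, $\mu(\mathcal V_i)\le2^{-i}$. For a string $\zeta$ of length $s$ let $\mathcal U_i^\zeta$ be the union of the $[\sigma]$ with $|\sigma|\le s$ and $K^\zeta_s(\sigma)<|\sigma|-i$. This is a finite union of cylinders computable from $\zeta$ and $i$; it grows along extensions of $\zeta$; and $\mathcal U_i^Z=\bigcup_s\mathcal U_i^{Z\upharpoonright s}$. We claim that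
\[
\mathcal V_i=\bigcup_s\ \bigcap_{\zeta\in T,\ |\zeta|=s}\mathcal U_i^\zeta .
\]
If $X$ lies in the $s$th intersection and $Z\in P$, then $X\in\mathcal U_i^{Z\upharpoonright s}\subseteq\mathcal U^Z_i$. If $X$ lies in none of the intersections, then $\{\zeta\in T:X\notin\mathcal U^\zeta_i\}$ is a tree with nodes of every length, and a path $Z$ of it, given by K\"onig's lemma, satisfies $Z\in P$ and $X\notin\mathcal U_i^Z$. By the claim, $(\mathcal V_i)$ is a test. As $Y$ is random, $Y\notin\mathcal V_i$ for some $i$, so $Y\notin\mathcal U_i^Z$ for some $Z\in P$, and $Y$ is $Z$-random by universality.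
\end{proof}

We apply the lemma to $Y=R\oplus\Omega^R$. This sequence is random by van Lambalgen's theorem, as $R$ is random and $\Omega^R$ is $R$-random, and $Y\equiv_TR'\equiv_T\emptyset'$ because $R$ is low. Fix a code $Z$ of a function $\kappa\in\mathcal P$ such that $Y$ is $Z$-random, and put $Q=Z\oplus R$. Note that $\kappa\le_TZ$.

\begin{lemma}\label{lem:Q}
The set $R$ is $Z$-random, $\Omega^R$ is $Q$-random, and $\emptyset'\not\le_TQ$.
\end{lemma}

\begin{proof}
The first two statements are van Lambalgen's theorem relative to $Z$. If $\emptyset'\le_TQ$, then $\Omega^R\le_TR'\equiv_T\emptyset'\le_TQ$, which is impossible for a $Q$-random sequence.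
\end{proof}

Repeating the proof of the counting theorem with $\kappa$ shows what the replacement costs: the weights are now computable only from $Z$, so $K^Z(n)$ appears.

\begin{lemma}\label{lem:kcount}
There is a constant $D$ such that for all $n$ and $e$
\[
|\{\sigma\in\{0,1\}^n:\kappa(\sigma)\le K(n)+e\}|\le D\,2^{\,e+K(n)-K^Z(n)} .
\]
\end{lemma}

\begin{proof}
The weights $w(n)=\sum_{|\sigma|=n}2^{-\kappa(\sigma)}$ are $Z$-computable and have sum at most $1$. By the Kraft--Chaitin theorem, $w(n)\le D\,2^{-K^Z(n)}$ for some $D$. Each string counted contributes at least $2^{-K(n)-e}$ to $w(n)$, so there are at most $2^{K(n)+e}w(n)$ of them.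
\end{proof}

\section{Lengths that $Z$ does not compress}\label{sec:tight}

Lemma~\ref{lem:kcount} gives a bound independent of $n$ at lengths where $K(n)-K^Z(n)$ is small, and \eqref{eq:onlyinfo} concerns the lengths $n_L$. We show that infinitely many lengths are of both kinds.

\begin{proposition}\label{prop:tight}
There is a constant $d_1$ such that $K(n_L)\le K^Z(n_L)+d_1$ for infinitely many $L$.
\end{proposition}

Since $m$ is a computable injection with computable inverse, this says that $Z$ fails to compress infinitely many initial segments of $R$. Randomness of $R$ relative to $Z$ gives $K^Z(R\upharpoonright L)\ge L-O(1)$, which is not enough: the upper bound for $K(R\upharpoonright L)$ must also pay for the length $L$. We will see that the cost of the length is at least $K^Q(L)$ with the help of $Z$, and at most about $K^R(j)$ without it, for lengths $L$ that suitably encode a number $j$. So the first step is to find numbers $j$ on which $Q=Z\oplus R$ has no advantage over $R$. This is where $\Omega^R$ enters. The distance from $\Omega^R$ to its $N$th approximation is at most a constant times $\sum_{s\ge N}2^{-K^R(s)}$. If $Q$ compressed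 almost all numbers much better than $R$, these tails would be negligible against the tails of $\sum_j2^{-K^Q(j)}$, which $Q$ can approximate, and $Q$ could trap $\Omega^R$ in intervals of small total length.

\begin{lemma}\label{lem:weak}
There is a constant $d$ such that $K^R(j)\le K^Q(j)+d$ for infinitely many $j$.
\end{lemma}

\begin{proof}
Suppose not. Then for each $c$ there is $N_c$ with $K^R(s)\ge K^Q(s)+c$ for all $s\ge N_c$. Let $\alpha=\Omega^R$, and let $(\alpha_s)$ be an $R$-computable strictly increasing sequence of rationals with limit $\alpha$ (subtract $2^{-s}$ from the $s$th term of a nondecreasing one). The Kraft--Chaitin theorem, applied to the weights $\alpha_{s+1}-\alpha_s$, gives $d_0$ with $\alpha_{s+1}-\alpha_s\le2^{d_0-K^R(s)}$ for all $s$. Let $\gamma=\sum_j2^{-K^Q(j)}\le1$ and $\gamma_t=\sum_{j<t}2^{-K^Q_t(j)}$. The $\gamma_t$ are $Q$-computable rationals that start from $\gamma_0=0$, are nondecreasing and tend to $\gamma$. As $\gamma_N\le\sum_{j<N}2^{-K^Q(j)}$, we have $0<\sum_{s\ge N}2^{-K^Q(s)}\le\gamma-\gamma_N$. Hence for $N\ge N_c$,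
\begin{equation}\label{eq:upper}
\alpha-\alpha_N\le2^{d_0}\sum_{s\ge N}2^{-K^R(s)}\le2^{d_0-c}\sum_{s\ge N}2^{-K^Q(s)}\le2^{d_0-c}(\gamma-\gamma_N).
\end{equation}

We build a $Q$-test that yields the opposite estimate. For each $n$ let $s_0=0$, $s_1=1$, and for $i\ge1$ let
\[
I_i=\bigl[\alpha_{s_i},\ \alpha_{s_i}+2^{-n}(\gamma_{s_i}-\gamma_{s_{i-1}})\bigr]
\]
and let $s_{i+1}$ be the least $s>s_i$ with $\alpha_s\notin I_i$, if there is one. Thus each interval bets that $\alpha$ will grow by no more than $2^{-n}$ times the recent growth of $\gamma_t$. Let $\mathcal G_n$ be the set of binary expansions of reals in the interior of some $I_i$. The sets $\mathcal G_n$ are uniformly $\Sigma^0_1(Q)$, and the lengths of the intervals telescope to at most $2^{-n}\gamma\le2^{-n}$. As $\alpha$ is $Q$-random by Lemma~\ref{lem:Q}, we can fix $n$ with $\alpha\notin\mathcal G_n$.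

For this $n$ the sequence $(s_i)$ is infinite. Otherwise, for its last element $s_i$, all $\alpha_s$ with $s>s_i$ lie in the closed interval $I_i$, so $\alpha\in I_i$; and $\alpha$, being random, is irrational, hence is not an endpoint, so that $\alpha\in\mathcal G_n$. Since $\alpha_{s_{i+1}}>\alpha_{s_i}$ and $\alpha_{s_{i+1}}\notin I_i$, we have $\alpha_{s_{i+1}}-\alpha_{s_i}>2^{-n}(\gamma_{s_i}-\gamma_{s_{i-1}})$ for all $i\ge1$. Summing over $i\ge k$, for $k\ge1$,
\[
\alpha-\alpha_{s_k}\ge2^{-n}(\gamma-\gamma_{s_{k-1}})\ge2^{-n}(\gamma-\gamma_{s_k}).
\]
Take $c=n+d_0+1$ and $k$ with $N=s_k\ge N_c$. Comparing with \eqref{eq:upper} and dividing by $\gamma-\gamma_N>0$ gives $2^{-n}\le2^{-n-1}$, a contradiction.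
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tight}]
It suffices to show $K(R\upharpoonright L)\le K^Z(R\upharpoonright L)+O(1)$ for infinitely many $L$. Fix a computable pairing function with $\langle j,u\rangle\ge\max(j,u)$.

\emph{Lower bound, for every $L$:} $K^Z(R\upharpoonright L)\ge L+K^Q(L)-O(1)$. Let $\xi(X)=\sum_L2^{L-K^Z(X\upharpoonright L)}$. The $L$th term has integral $\sum_{|\sigma|=L}2^{-L}2^{L-K^Z(\sigma)}$, so $\int\xi\,d\mu=\sum_\sigma2^{-K^Z(\sigma)}\le1$. The sets $\{X:\xi(X)>2^i\}$ are uniformly $\Sigma^0_1(Z)$ and have measure at most $2^{-i}$ by Markov's inequality. As $R$ is $Z$-random, $\xi(R)<\infty$. So the weights $2^{L-K^Z(R\upharpoonright L)}$, which are uniformly left-c.e.\ in $Q$, have finite sum, and the Kraft--Chaitin theorem gives $K^Q(L)\le K^Z(R\upharpoonright L)-L+O(1)$.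

\emph{Upper bound, for special $L$.} The bits of $R\upharpoonright L$ have to be given anyway, so the first of them can serve as an oracle in describing $L$, provided that $L$ is long enough to contain them. The \emph{use} of a halting computation $U^X(q)$ is the least $u$ such that all queried positions are below $u$. Call $(q,\eta)$ a \emph{minimal pair of data} if $U^X(q)$ halts with use $|\eta|$ for $X\in[\eta]$; write $U^\eta(q)$ for the output and $\ell(q,\eta)=\langle U^\eta(q),|\eta|\rangle\ge|\eta|$. These $(q,\eta)$ form a c.e.\ set, since the use can be read off a halting computation. For a string $\sigma$ let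
\[
v(\sigma)=\sum2^{-|q|-|\sigma|},
\]
the sum taken over all such $(q,\eta)$ with $\eta\preceq\sigma$ and $\ell(q,\eta)=|\sigma|$. The weights $v(\sigma)$ are uniformly left-c.e. Each $(q,\eta)$ contributes to $2^{\ell-|\eta|}$ strings of length $\ell=\ell(q,\eta)$, in total $2^{-|q|-|\eta|}$. For fixed $q$ the cylinders $[\eta]$ partition $\{X:U^X(q)\text{ halts}\}$. Therefore
\[
\sum_\sigma v(\sigma)=\sum_q2^{-|q|}\mu\{X:U^X(q)\text{ halts}\}=\int\Omega^X\,d\mu(X)\le1,
\]
and $K(\sigma)\le-\log v(\sigma)+O(1)$. Given $j$, let $q$ be a shortest program with $U^R(q)=j$, let $u$ be the use of this computation, and let $L=\langle j,u\rangle$. The data $(q,R\upharpoonright u)$ show that $v(R\upharpoonright L)\ge2^{-|q|-L}$, so $K(R\upharpoonright L)\le L+K^R(j)+O(1)$.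

\emph{Conclusion.} Let $j$ be as in Lemma~\ref{lem:weak} and $L=\langle j,u\rangle$ as above. Since $j$ is computed from $L$, we have $K^Q(L)\ge K^Q(j)-O(1)$, and so
\[
K^Z(R\upharpoonright L)\ge L+K^Q(j)-O(1)\ge L+K^R(j)-d-O(1)\ge K(R\upharpoonright L)-O(1).
\]
As $L\ge j$ and there are infinitely many such $j$, infinitely many $L$ arise.
\end{proof}

The following consequence is all that the last section needs from this one.

\begin{corollary}\label{cor:finite}
For each $e$ there are only finitely many sets $X$ with $\kappa(X\upharpoonright n_L)\le K(n_L)+e$ for all $L$.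
\end{corollary}

\begin{proof}
Suppose that there are more than $D\,2^{e+d_1}$ such sets, and choose finitely many of them, still more than $D\,2^{e+d_1}$. By Proposition~\ref{prop:tight} there is $L$ with $K(n_L)-K^Z(n_L)\le d_1$, so large that their prefixes of length $n_L$ are distinct. This contradicts Lemma~\ref{lem:kcount}.
\end{proof}

\section{The sets below $A_R$}\label{sec:cone}

Let $C\le_KA$, say $K(C\upharpoonright n)\le K(A\upharpoonright n)+c$ for all $n$. By Lemma~\ref{lem:A}, \eqref{eq:onlyinfo} holds with $e=c+c_2$. We first compute $C$ in two ways.

\begin{lemma}\label{lem:twoways}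
$C\le_T\emptyset'$ and $C\le_TQ$.
\end{lemma}

\begin{proof}
The oracle $\emptyset'$ computes $K$ and, as $R$ is low, the sequence $(n_L)$. So the sets $X$ with $K(X\upharpoonright n_L)\le K(n_L)+e$ for all $L$ form a $\Pi^0_1(\emptyset')$ class, which contains $C$. By \eqref{eq:count} its members have at most $2^{e+c_1}$ distinct prefixes of each length $n_L$, so it has at most $2^{e+c_1}$ members. Lemma~\ref{lem:finite} gives $C\le_T\emptyset'$.

The oracle $Q$ computes $\kappa$ and $(n_L)$, so the class
\[
\{X:\kappa(X\upharpoonright n_L)\le K_s(n_L)+e\text{ for all }L,s\}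
\]
is $\Pi^0_1(Q)$. Since $K(n_L)=\min_sK_s(n_L)$, it is the finite class of Corollary~\ref{cor:finite}, and it contains $C$ because $\kappa\le K$. Lemma~\ref{lem:finite} gives $C\le_TQ$.
\end{proof}

It remains to see that $\kappa$ detects the excess of $C$. A priori $\kappa(C\upharpoonright y)-K(y)$ could be bounded while $K(C\upharpoonright y)-K(y)$ is not. But a bound at all lengths defines a class without reference to $R$, so it makes $C$ computable from $Z$ alone, and then the randomness of $Y$ relative to $Z$ passes to $C$. Here it matters that $Y$ computes $\emptyset'$.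

\begin{lemma}\label{lem:detect}
If there is $r$ with $\kappa(C\upharpoonright y)\le K(y)+r$ for all $y$, then $C$ is $K$-trivial.
\end{lemma}

\begin{proof}
The class $\{X:\kappa(X\upharpoonright y)\le K_s(y)+r\text{ for all }y,s\}$ is $\Pi^0_1(Z)$ and contains $C$. It is finite by Corollary~\ref{cor:finite}, so $C\le_TZ$. As $Y$ is $Z$-random, $Y$ is $C$-random. By Lemma~\ref{lem:twoways}, $C\le_T\emptyset'\le_TY$. The theorem of Hirschfeldt, Nies and Stephan \cite{HNS} shows that $C$ is $K$-trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:A}, $A$ is low and not $K$-trivial. Let $C\le_KA$ be not $K$-trivial; we show that $C$ is not slow. Let $f(r)$ be the least $s$ such that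
\[
\kappa(C\upharpoonright y)>K_s(y)+r\quad\text{for some }y\le s.
\]
By Lemma~\ref{lem:detect}, for each $r$ there is $y$ with $\kappa(C\upharpoonright y)>K(y)+r$, and any $s\ge y$ with $K_s(y)=K(y)$ satisfies the condition; so $f$ is total. Further $f\le_TC\oplus Z\le_TQ$ by Lemma~\ref{lem:twoways}. For $s=f(r)$ and the corresponding $y\le f(r)$,
\[
K(C\upharpoonright y)\ge\kappa(C\upharpoonright y)>K_s(y)+r\ge K(y)+r .
\]
Since $\emptyset'\not\le_TQ$ by Lemma~\ref{lem:Q}, Lemma~\ref{lem:escape} shows that $C$ is not slow.
\end{proof}

\begin{remark}\label{rem:hyp}
The randomness of $R$ makes $A_R$ nontrivial (for computable $R$ the set $A_R$ is computable) and makes $Y$ random, on which the choice of $Z$ rests. Lowness of $R$ gives the lowness of $A_R$, the reduction $C\le_T\emptyset'$, and the incompleteness of $Q$. The last point is where the argument breaks down for other random sets: if $R\ge_T\emptyset'$, as for $R=\Omega^\emptyset$, then $Q$ computes $\emptyset'$ whatever $Z$ is, and Lemma~\ref{lem:escape} does not apply.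
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algorithmic randomness and measures of complexity},
\texttt{https://api.newton.ac.uk/website/v0/events/preprints/NI12073}.

\bibitem{HNS}
Hirschfeldt, Nies and Stephan,
\emph{Using random sets as oracles},
J. London Math. Soc., 2007.

\end{thebibliography}
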